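# Slack-monotonic scheduling with threshold $\sqrt2-1$: is the utilization bound $m(\sqrt2-1)$?

## 1. The guess $m(\sqrt2-1)$, and the schedules in which that number appears

Here is the answer one would first guess. On $m$ processors, give top priority to every task that uses more than a fraction $\sqrt2-1$ of a processor, and order the other tasks by their slack. Then everything meets its deadline as long as the total load is at most $m(\sqrt2-1)$. This is a conjecture of Andersson, posed in "Thesis For The Degree Of Doctor Of Philosophy" (https://www.cse.chalmers.se/~risat/papers/Dissertation.pdf). We shall see that it survives the simplest tests, that it is true for $2\le m\le 9$, and that it is false for every $m\ge17$. The cases $10\le m\le16$ are not settled by these notes.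

Let us make the words precise.

**Definition (tasks and jobs).** A task $\tau_i$ has an execution time $C_i>0$ and a period $T_i\ge C_i$. It releases jobs, with consecutive releases at least $T_i$ apart. Each job needs at most $C_i$ units of execution and must finish within $T_i$ of its release. The utilization of $\tau_i$ is $u_i=C_i/T_i$, its slack is $S_i=T_i-C_i$, and the total utilization of $\tau_1,\dots,\tau_n$ is $U^n=\sum_i u_i$. (This is the implicit-deadline sporadic model: the deadline equals the period, and the gaps between releases may be longer than the period.)

**Definition (global fixed-priority scheduling).** There are $m$ identical processors, and each task has a fixed priority. A job is *pending* from its release until it completes. At every instant the (at most) $m$ highest-priority pending jobs execute. Preemption and migration are free, any job may run on any processor, and a job never executes on two processors at once. Releases start at some finite time, and a job may execute for less than $C_i$. A task set is *schedulable* if no job misses its deadline for any legal releases and execution times.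

**Definition (SM and SM-US).** Slack-monotonic (SM) priorities: smaller slack means higher priority. For a threshold $\vartheta$, SM-US$[\vartheta]$ gives the highest priorities to all tasks with $u_i>\vartheta$ and orders the remaining tasks below them by SM. Ties (among the tasks above the threshold, and among tasks of equal slack) are broken arbitrarily, and a task set counts as schedulable only if it is schedulable for every tie-breaking. A number $B$ is a (valid) utilization bound if every task set with $U^n\le B$ is schedulable under the policy.

Throughout, $\theta=\sqrt2-1\approx0.41421$. A task is *light* if $u_i\le\theta$ and *heavy* otherwise.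

As an example take three tasks with $(C,T)=(5,10),(1,3),(2,6)$. Their slacks are $5,2,4$ and their utilizations $\frac12,\frac13,\frac13$. Pure SM orders them $(1,3),(2,6),(5,10)$. Under SM-US$[\theta]$ the task $(5,10)$ is heavy, so the order is $(5,10),(1,3),(2,6)$. If $m=2$ and all are released at $0$, then $(5,10)$ runs on $[0,5)$, $(1,3)$ runs on $[0,1)$, and $(2,6)$ waits until time $1$ and runs on $[1,3)$.

The conjecture says: for every $m\ge2$, the number $m\theta$ is a utilization bound of SM-US$[\theta]$, with no restriction on individual utilizations. The source recalls one known result in this direction: for $m\ge 2$, every task set with $U^n\le m\theta$ in which each task has $u_i\le1-\frac1{\sqrt2}\approx0.293$ or $u_i>\theta$ is schedulable under SM-US$[\theta]$. So the middle range of utilizations is where something could go wrong.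

**Test 1: a blockade by heavy tasks.** With at most $m$ tasks nothing ever waits, so the first interesting number of tasks is $m+1$. Take $m$ tasks with $T=10$, $C=10u'$ for some $u'\in(\theta,1]$, and one task with $T=1$, $C=\delta\le\theta$, all released at $0$. The first $m$ tasks are heavy and $10u'>1$, so they occupy all processors on $[0,1]$ and the last task misses. The load is $mu'+\delta$, which can be as close to $m\theta$ as we like, but is above it. So no bound larger than $m\theta$ can be valid, and the guess is consistent with this.

**Test 2: one kind of interfering task.** Let $\tau_k$ be light with $T_k=1$, $C_k=u\le\theta$, and add $m$ identical tasks $(C,T)$ of higher priority. Release everything at $0$, then periodically. The $m$ copies run in lockstep, so $\tau_k$ runs exactly when they are idle. Suppose first that $\frac12\le T<1$. The copies have two jobs each in $[0,1)$, which take $C+\min(C,1-T)$ out of $[0,1]$. So $\tau_k$ misses exactly if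
$$C+\min(C,1-T)>1-u .$$
If $C\le 1-T$, this says $C>\frac{1-u}2$, and $T\le1-C$ gives $\frac CT\ge\frac{C}{1-C}>\frac{1-u}{1+u}$. If $C>1-T$, it says $C>T-u$, so $\frac CT$ exceeds both $1-\frac uT$ and $\frac1T-1$. The first of these increases with $T$, the second decreases, and they agree at $T=\frac{1+u}2$ with value $\frac{1-u}{1+u}$. So again $\frac CT>\frac{1-u}{1+u}$.

Suppose instead that $T\ge1$. Then a miss needs $C>1-u$. If the copies are light, their priority over $\tau_k$ means $T-C\le1-u$, so $\frac CT\ge\frac{C}{C+1-u}>\frac12$, which contradicts lightness.

So for $\frac12\le T<1$ each interfering task must have utilization above $\frac{1-u}{1+u}$. This function decreases in $u$, and $\frac{1-u}{1+u}=u$ means $u^2+2u-1=0$, that is, $u=\sqrt2-1=\theta$. Hence for $u\le\theta$ we have $\frac{1-u}{1+u}\ge\theta$, the interfering tasks are heavy, and the load exceeds $m\theta$. The guess passes, and $\sqrt2-1$ has appeared as a balance point.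

The borderline case is instructive. Take $u=\theta$, $C=\frac{1-\theta}2\approx0.293$, $T=\frac{1+\theta}2\approx0.707$. Then $\tau_k$ runs on $[C,T)$, which has length exactly $\theta$, so it completes at time $T\approx0.707$, well before its deadline. But the copies occupy all of $[T,1)$. The total free time in $[0,1]$ is exactly $\theta$, and any increase of $C$ destroys it.

## 2. Two kinds of interfering tasks

Test 2 used one kind of interfering task. Let us see why this is wasteful. Keep $T_k=1$, $C_k=u<\frac12$, and consider a kind of task $(C,T)$ that fits two whole jobs into $[0,1]$. Each copy blocks $2C$ units and costs utilization $C/T$. So it blocks $2T$ units per unit of utilization, and we want $T$ large. There are two limits: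
$$T+C\le 1\quad\text{(second job done by time 1)},\qquad T-C\le 1-u\quad\text{(priority over }\tau_k).$$
Adding them gives $2T\le 2-u$, with equality for
$$C_A=\frac u2,\qquad T_A=1-\frac u2 .$$
Call this kind $A$. It blocks $2-u$ units per unit of utilization. In Test 2 a single kind had to block more than $1-u$ alone, which forced $C>\frac{1-u}2>\frac u2$, and two whole jobs then need $T\le1-C<\frac{1+u}2$. So it blocked at most $1+u<2-u$ per unit of utilization.

Kind $A$ blocks only $2C_A=u$, less than the required $1-u$. So use it as far as it goes and fill the remaining $1-2u$ with a second kind $B$, of higher priority than $A$, with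
$$C_B=\frac{1-2u}2 .$$
Again we want $T_B$ large. We ask that the second $B$-job be finished when the second $A$-job arrives: $T_B\le T_A-C_B=\frac{1+u}2$. The slack limit $T_B-C_B\le 1-u$ reads $T_B\le\frac32-2u$. The first limit is the smaller one for $u\le\frac25$, the second for $u\ge\frac25$. The cost per processor is therefore $\frac{u}{2-u}$ for $A$ plus $\frac{1-2u}{1+u}$ or $\frac{1-2u}{3-4u}$ for $B$.

Try it by hand at $u=\frac25$, with time multiplied by $10$: $B=(1,7)$, $A=(2,8)$, $\tau_k=(4,10)$. All three slacks are $6$; break ties in the order $B,A,\tau_k$. The processors are taken by $B$ on $[0,1)$, by $A$ on $[1,3)$, then $\tau_k$ runs on $[3,7)$, then $B$ takes $[7,8)$ and $A$ takes $[8,10)$. So $\tau_k$ completes at time $7$, but the free time in $[0,10]$ is exactly its requirement $4$. The cost of the interference is $\frac14+\frac17=\frac{11}{28}\approx0.393$ per processor, which is less than $\theta$. Only $\tau_k$ itself, which counts once and not $m$ times, is added to this. So for large $m$ there is room for a small perturbation that turns the borderline into a miss and makes the slacks strictly ordered. (Enlarging $C_k$ alone would not do: it lowers the slack of $\tau_k$ and lifts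 $\tau_k$ to the top.)

At $u=\theta$ the same recipe has limiting values $C_B\approx0.0858$, $T_B\approx0.6716$, $C_A\approx0.2071$, $T_A\approx0.7929$. Rounding with care, with $T_k=10000$, we get a counterexample in integers.

**Theorem 1 (disproof).** For every $m\ge 17$ there is a task set with $U^n<m\theta$ that is not schedulable by global FP under SM-US$[\theta]$, for any tie-breaking.

**Proof.** Take $2m+1$ tasks:

| kind | copies | $C$ | $T$ | slack $T-C$ |
|---|---|---|---|---|
| $B$ | $m$ | 859 | 6715 | 5856 |
| $A$ | $m$ | 2071 | 7928 | 5857 |
| $\tau_k$ | 1 | 4142 | 10000 | 5858 |

**Step 1: the load.** We check that $U^n<m\theta$ and that all tasks are light. We have $7928\cdot0.26123=2071.03\ldots>2071$ and $6715\cdot0.12793=859.04\ldots>859$, so $u_A<0.26123$ and $u_B<0.12793$; also $u_k=0.4142$. Since $1.41421^2<2$, we have $\theta>0.41421$. So all tasks are light. Moreover $0.26123+0.12793=0.38916$ and $0.41421-0.38916=0.02505$, and $0.02505\,m\ge0.02505\cdot17=0.42585>0.4142$. Hence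
$$U^n<0.38916\,m+0.4142\le0.41421\,m<m\theta .$$

**Step 2: the priorities.** We check that tie-breaking plays no role. No task is heavy, so the order is by slack: all $B$'s, then all $A$'s, then $\tau_k$. Ties occur only among identical tasks.

**Step 3: the schedule.** We find a release pattern with a miss. Release all tasks at $0$ and then periodically, with full execution times. Before time $10000$ the $B$'s are released only at $0$ and $6715$ (next at $13430$), the $A$'s only at $0$ and $7928$ (next at $15856$). All processors are in the same state at every time before $10000$, apart from the single job of $\tau_k$: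

* $[0,859)$: the $m$ jobs of kind $B$ occupy all processors.
* $[859,2930)$: the $m$ jobs of kind $A$ occupy all processors.
* $[2930,6715)$: $\tau_k$ executes, for $3785$ units.
* $[6715,7574)$: the second $B$-jobs occupy all processors.
* $[7574,7928)$: $\tau_k$ executes, for $354$ units.
* $[7928,9999)$: the second $A$-jobs occupy all processors.
* $[9999,10000)$: $\tau_k$ executes, for $1$ unit.

By its deadline $10000$ the job of $\tau_k$ has received $3785+354+1=4140<4142$ units, and it misses. $\blacksquare$

So the conjecture, as stated for all $m\ge2$, is false.

## 3. The whole family, for $\frac13\le u<\frac12$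

The recipe of Section 2 works for a range of $u$, and different values of $u$ will be useful later.

**Theorem 2 (a family of bad sets).** For $u\in[\frac13,\frac12)$ let
$$\gamma(u)=\frac{u}{2-u}+\frac{1-2u}{1+u}\ \ (u\le\tfrac25),\qquad \gamma(u)=\frac{u}{2-u}+\frac{1-2u}{3-4u}\ \ (u>\tfrac25).$$
For every $m\ge1$ and $\varepsilon>0$ there is a task set with all $u_i\le u$ and $U^n<m\gamma(u)+u+\varepsilon$ that misses a deadline under SM priorities, for any tie-breaking.

**Proof.** Let $\eta>0$ be small. Take one task $\tau_k$ with $T_k=1$, $C_k=u$, and $m$ copies each of

* $A$: $C_A=\frac u2$, $T_A=1-\frac u2-\eta$;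
* $B$: $C_B=\frac{1-2u}2+2\eta$, with $T_B=\frac{1+u}2-3\eta$ if $u\le\frac25$, and $T_B=\frac32-2u$ if $u>\frac25$.

**Step 1: strict priorities.** The aim is $S_B<S_A<S_k$, so that ties occur only among copies. We have $S_k=1-u$ and $S_A=1-u-\eta$. If $u\le\frac25$, then $S_B=\frac{1+u}2-\frac{1-2u}2-5\eta=\frac{3u}2-5\eta$, and $\frac{3u}2\le1-u$ because $\frac{5u}2\le1$; so $S_B\le 1-u-5\eta<S_A$. If $u>\frac25$, then $S_B=\frac32-2u-\frac12+u-2\eta=1-u-2\eta<S_A$.

**Step 2: utilizations.** We check that all $u_i\le u$ and compute the load. As $\eta\to0$,
$$u_A\to\frac{u/2}{1-u/2}=\frac{u}{2-u}<u ,$$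
since $2-u>1$. If $u\le\frac25$, then $u_B\to\frac{1-2u}{1+u}$, which decreases in $u$ and equals $\frac14$ at $u=\frac13$; so the limit is at most $\frac14<u$. If $u>\frac25$, then $u_B\to\frac{1-2u}{3-4u}$. The derivative of this has numerator $-2(3-4u)+4(1-2u)=-2<0$, and the value at $\frac25$ is $\frac17$; so the limit is at most $\frac17<u$. Therefore, for all small $\eta$, every utilization is at most $u$ (in particular $C\le T$ for each task), and $U^n\to m\gamma(u)+u$. So $U^n<m\gamma(u)+u+\varepsilon$ for small $\eta$.

**Step 3: the order of events.** We verify, for small $\eta$, that each kind has two jobs before time $1$ and that their executions do not overlap.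

* $2T_A=2-u-2\eta>1$. Also $2T_B>1$: it is $1+u-6\eta$ for $u\le\frac25$, and $3-4u>1$ for $u>\frac25$.
* $C_A+C_B=\frac{1-u}2+2\eta\le T_B$. For $u\le\frac25$ this reads $5\eta\le u$. For $u>\frac25$ it reads $2\eta\le1-\frac{3u}2$, and $1-\frac{3u}2>\frac14$.
* $T_B+C_B\le T_A$. For $u\le\frac25$ the left side is $1-\frac u2-\eta$, so equality holds. For $u>\frac25$ it reads $2-3u+2\eta\le1-\frac u2-\eta$, that is, $3\eta\le\frac{5u}2-1$, and the right side is positive.
* $T_A+C_A=1-\eta\le1$.

**Step 4: the miss.** Release everything at $0$ and then periodically, with full execution times. The first $B$-jobs take all $m$ processors on $[0,C_B)$, the first $A$-jobs on $[C_B,C_A+C_B)$. These are done by $T_B$, so the second $B$-jobs take $[T_B,T_B+C_B)$. These are done by $T_A$, so the second $A$-jobs take $[T_A,T_A+C_A)$; the third jobs arrive only after time $1$. The four intervals are disjoint and lie in $[0,1]$. So by its deadline $\tau_k$ receives at most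
$$1-2(C_A+C_B)=1-(1-u)-4\eta=u-4\eta<u$$
units, and it misses. $\blacksquare$

How far does this reach at $u=\theta$? Here $\theta\in(\frac25,\frac12)$, and rationalizing gives
$$\frac{\theta}{2-\theta}=\frac{\sqrt2-1}{3-\sqrt2}=\frac{2\sqrt2-1}7,\qquad \frac{1-2\theta}{3-4\theta}=\frac{3-2\sqrt2}{7-4\sqrt2}=\frac{5-2\sqrt2}{17},$$
so
$$\gamma(\theta)=\frac{17(2\sqrt2-1)+7(5-2\sqrt2)}{119}=\frac{18+20\sqrt2}{119}=0.38894\ldots \tag{1}$$
For $m\le16$ the sets of the family with $u=\theta$ are not counterexamples to the conjecture. Indeed, for $u=\theta$ and $\eta>0$ both $u_A$ and $u_B$ are larger than their limits, so $U^n>m\gamma(\theta)+\theta$. And $\theta-\gamma(\theta)<0.41422-0.3889=0.02532$, so $m(\theta-\gamma(\theta))\le16\cdot0.02532=0.40512<\theta$, that is, $m\gamma(\theta)+\theta>m\theta$.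

## 4. Counting work in one window, and where it stops

Now the positive direction. Put
$$\beta=\frac{1-\theta}{2-\theta}=\frac{2-\sqrt2}{3-\sqrt2}=\frac{4-\sqrt2}7=0.36939\ldots,\qquad B_m=\min\{m\theta,\ \theta+m\beta\}.$$

**Theorem 3 (positive part).** For every $m\ge1$, every task set with $U^n\le B_m$ is schedulable under SM-US$[\theta]$, for every tie-breaking. Since $B_m=m\theta$ for $m\le9$, the conjectured bound does hold for $2\le m\le9$.

The claim $B_m=m\theta$ for $m\le9$ is arithmetic. We have $\theta-\beta=\frac{8\sqrt2-11}7>0$, because $128>121$. So $m\theta\le\theta+m\beta$ means $m(\theta-\beta)\le\theta$, and it is enough to check $m=9$: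
$$\frac{9(8\sqrt2-11)}7\le\sqrt2-1\iff 65\sqrt2\le92\iff 8450\le8464 .$$

What would a sensible person try first for the theorem? Suppose a light task $\tau_k$ misses, in a window $[0,T_k]$ starting at the release of the late job. That job waits for more than $S_k$ units. Ignore heavy tasks for the moment. While the job waits, all $m$ processors run higher-priority jobs, so these perform more than $mS_k$ work in the window. Now bound, for each higher-priority task $\tau_i$ separately, the work it can do in a window of length $D=T_k$, given that it meets its deadlines. The trouble is work that was released before the window and is done inside it. A first job may be so late that it runs just before its deadline, inside the window, while later jobs run at once. For example, let $C=2$, $T=5$ (so $u=0.4$, $S=3$) and let jobs be released at $-3,2,7$, the first running on $[0,2)$, the second on $[2,4)$, the third on $[7,9)$. The window $[0,9]$ contains $6$ units of work, and $6=0.4\,(9+2\cdot3)=u(D+2S)$. So a bound that looks at one task alone and holds for all windows cannot be smaller than $u_i(D+2S_i)$ in this instance.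

If we insert $u_i(D+2S_i)$, then a miss gives (with $u=u_k$ and $V$ the total utilization of the higher-priority tasks) $m(1-u)<V(3-2u)$, and we get a contradiction only when $U^n\le u+m\frac{1-u}{3-2u}$. As $u\to0$ the right side tends to $\frac m3$, which is less than $m\theta$. So this count proves the guess for no $m$ at all.

The loss is that the count lets every task be late at the start of the window, all at the same time. But a job is late only because the other processors were busy with higher-priority work. A delay of one task is paid for by progress of others. So we should not measure lateness task by task; we should compare the *total* work done with the total work of an ideal steady schedule.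

## 5. The fluid comparison

**Setting and notation.** Fix a task set with $U^n\le B_m$, a tie-breaking, and a legal scenario of releases and execution times. Let $h$ be the number of heavy tasks and $m'=m-h$.

**Step 1: heavy tasks are harmless.** The purpose is to reduce to light tasks on "$m'$ processors". If $h\ge m$, then $U^n>m\theta\ge B_m$, a contradiction. So $h\le m-1$ and $m'\ge1$. As long as each heavy task has at most one pending job, there are at most $h<m$ pending heavy jobs, so all of them execute. Thus a heavy job executes immediately on release and finishes within $C_i\le T_i$, not later than the next release of its task. So no heavy task ever gets a second pending job, and all heavy jobs meet their deadlines. The total utilization $U_L$ of the light tasks satisfies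
$$U_L\le B_m-h\theta\le\min\{m'\theta,\ \theta+m'\beta\}, \tag{2}$$
because $m\theta-h\theta=m'\theta$ and $\theta+m\beta-h\theta=\theta+m'\beta-h(\theta-\beta)\le\theta+m'\beta$.

**Step 2: induction along priorities.** This step fixes what may be assumed. We go through the light tasks in priority order. Let $\tau_k$ be light, let $H$ be the set of light tasks of higher priority, and assume that all tasks in $H$ meet all their deadlines in the scenario. Then each task in $H$ has at most one pending job at any time. Every $\tau_i\in H$ has $S_i\le S_k$ and $u_i\le\theta$. Put $V=\sum_{i\in H}u_i\le U_L-u_k$. The following property is the only thing we use about the scheduler.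

**(P)** *If a pending job of a task in $H\cup\{\tau_k\}$ is not executing, and it is the only pending job of its task, then at least $m'$ tasks of $H$ are executing.*

Indeed, then $m$ jobs of higher-priority tasks are executing. At most $h$ of these are heavy. The others, at least $m'$ of them, belong to tasks of $H$, and to distinct ones.

**Definition (fluid schedule).** Let a job $J$ of $\tau_i\in H$ have actual execution time $e_J\le C_i$ and release $r_J$. The fluid schedule processes $J$ at the constant rate $e_J/T_i\le u_i$ during $[r_J,r_J+T_i]$. Let $W(t),W_i(t),W_J(t)$ be the work *actually* executed up to time $t$ on all jobs of tasks in $H$, on the jobs of $\tau_i$, and on $J$. Let $F(t),F_i(t),F_J(t)$ be the corresponding fluid amounts.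

Since releases of $\tau_i$ are at least $T_i$ apart, the fluid schedule treats at most one job of $\tau_i$ at a time, so for $t'\le t$
$$F_i(t)-F_i(t')\le u_i(t-t'),\qquad F(t)-F(t')\le V(t-t'). \tag{3}$$
In the example of Section 4 ($C=2$, $T=5$, releases $-3,2,7$), the fluid schedule has processed $F_i(0)=\frac25\cdot3=1.2$ by time $0$, while the actual schedule has done nothing yet. The actual work up to time $9$ is $6$, and $6-1.2=4.8=0.4\,(9+3)=u(D+S)$. So relative to the fluid amount only *one* slack is added. This is the gain we are after, and it needs two facts: in total the actual schedule is never behind the fluid one (Lemma 4), and $u_i(D+S_i)$ is the right bound in general (Lemma 5).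

Note that a single task may be behind: a job that waits just after its release has $W_J=0<F_J$. Only the sum over $H$ is never behind.

**Lemma 4.** $W(t)\ge F(t)$ for all $t$.

**Proof.** Suppose $W(t)<F(t)$ for some $t$.

**Step 1: choosing a late job.** We want a job $J$ that is behind at $t$ and such that the total was not behind when $J$ was released. Since $W(t)<F(t)$, some job $J$ of a task in $H$ has $W_J(t)<F_J(t)$; its release $r$ satisfies $r<t$. If $W(r)<F(r)$, replace $t$ by $r$ and choose again. Each repetition moves to a strictly earlier release. Only finitely many releases precede $t$, and $W=F=0$ up to the first release, so the procedure stops. Hence we may assume $W(r)\ge F(r)$.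

**Step 2: work done while $J$ is pending.** We show that the schedule gains at least as much as the fluid on $[r,t]$. Since $W_J(t)<F_J(t)\le e_J$, the job $J$ is pending throughout $[r,t)$, and it is the only pending job of its task. Let $y=W_J(t)$ be the time for which it executes there; then $y<F_J(t)\le\theta(t-r)$. During the remaining time $t-r-y$ at least $m'$ tasks of $H$ execute, by (P). Hence
$$W(t)-W(r)\ge m'(t-r-y)+y=m'(t-r)-(m'-1)y\ge\bigl(m'-(m'-1)\theta\bigr)(t-r).$$

**Step 3: comparing.** We have $V\le U_L\le m'\theta$ by (2), and $\theta<\frac12$ gives $(2m'-1)\theta\le m'$, that is, $m'\theta\le m'-(m'-1)\theta$. So the right side above is at least $V(t-r)$, which is at least $F(t)-F(r)$ by (3). Together with $W(r)\ge F(r)$ this gives $W(t)\ge F(t)$, a contradiction. $\square$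

**Lemma 5.** For $D>0$ and $\tau_i\in H$: $\;W_i(D)-F_i(0)\le u_i(D+S_i)$.

**Proof.** The point of the proof is to look at the last release before the end of the window. If $\tau_i$ has no release before $D$, the left side is $0$. Otherwise let the last release before $D$ be at $D-b$ with $b>0$, and let the execution time of that job be $e\le C_i$. All earlier jobs of $\tau_i$ were released by $D-b-T_i$, so the fluid schedule has completed them by $D-b$, and it has not yet begun the last one. So the total work of the earlier jobs is exactly $F_i(D-b)$. The last job has executed for at most $\min(e,b)$ by time $D$. Hence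
$$W_i(D)\le F_i(D-b)+\min(e,b). \tag{4}$$

**Case $b\le D$.** Here the last release lies in the window. By (4) and (3), $W_i(D)-F_i(0)\le u_i(D-b)+\min(C_i,b)$. As a function of $b$ the right side has slope $1-u_i\ge0$ for $b<C_i$ and slope $-u_i$ for $b>C_i$, so it is at most its value at $b=C_i$, which is $u_iD+(1-u_i)C_i$. Since $(1-u_i)C_i=u_i(T_i-C_i)=u_iS_i$, this is $u_i(D+S_i)$.

**Case $b>D$.** Here the last release lies before the window, at $-z$ with $z=b-D>0$. No release of $\tau_i$ falls in $(-z,0)$, and the earlier fluid jobs are complete at $-z$. So $F_i(0)-F_i(D-b)=\frac e{T_i}\min(z,T_i)$. If $z\ge T_i$, then (4) gives $W_i(D)-F_i(0)\le e-e=0$. If $z<T_i$, put $\rho=e/T_i\le1$. Then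
$$W_i(D)-F_i(0)\le\min(e,b)-\rho(b-D)\le\rho D+(1-\rho)e=e\Bigl(1+\frac D{T_i}\Bigr)-\frac{e^2}{T_i},$$
because the middle expression, as a function of $b$, has slope $1-\rho\ge0$ for $b<e$ and $-\rho$ for $b>e$, so it is maximal at $b=e$. The last expression is increasing in $e$ for $e\le\frac{D+T_i}2$. Since $e\le C_i\le\theta T_i<\frac{T_i}2$, it is at most its value at $e=C_i$, which is $u_iD+(1-u_i)C_i=u_i(D+S_i)$. $\square$

## 6. The window inequality with one slack: end of the proof of Theorem 3

**Step 3: the work forced by a miss.** We bound the work in the window of the late job from below. Suppose $\tau_k$ misses a deadline. Take its first job that does so and shift time so that it is released at $0$. Earlier jobs of $\tau_k$ met their deadlines, so they are complete at time $0$, and the next release of $\tau_k$ is at $T_k$ or later. So our job is pending on $[0,T_k)$ and is the only pending job of its task there. It executes for less than $C_k$ in this interval, so it is not executing for more than $T_k-C_k=S_k$ time. By (P),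
$$W(T_k)-W(0)>m'S_k .$$

**Step 4: the work that is possible.** We bound the same quantity from above. By Lemma 4 at $t=0$, Lemma 5 with $D=T_k$, and $S_i\le S_k$,
$$W(T_k)-W(0)\le W(T_k)-F(0)=\sum_{i\in H}\bigl(W_i(T_k)-F_i(0)\bigr)\le\sum_{i\in H}u_i(T_k+S_i)\le V(T_k+S_k).$$
This is the only place where the slack order is used.

**Step 5: the contradiction.** It remains to check that the two bounds cannot both hold. Divide by $T_k$ and write $u=u_k$, so that $S_k/T_k=1-u$:
$$m'(1-u)<V(2-u)\le(U_L-u)(2-u),\qquad\text{hence}\qquad U_L>q(u):=u+m'\,\frac{1-u}{2-u}.$$
Since $\frac{1-u}{2-u}=1-\frac1{2-u}$ is concave, $q$ is concave on $[0,\theta]$, and $u\in[0,\theta]$. A concave function on an interval is at least the smaller of its two end values, so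
$$q(u)\ge\min\{q(0),q(\theta)\}=\min\Bigl\{\frac{m'}2,\ \theta+m'\beta\Bigr\}\ge U_L$$
by (2) and $\theta<\frac12$. This contradicts $U_L>q(u)$. So $\tau_k$ meets all its deadlines, which completes the induction, and Theorem 3 is proved. $\blacksquare$

The two directions fit together as follows. In the limit $\eta\to0$, kind $A$ of Theorem 2 reaches the bound of Lemma 5 with the largest possible slack: it blocks $2C_A=u=\frac u{2-u}(2-u)$, that is, $2-u$ per unit of utilization. Kind $B$, for $u>\frac25$, blocks $2T_B=3-4u$ per unit, which at $u=\theta$ is about $1.343$ compared with $2-\theta\approx1.586$. If the remainder $1-2\theta$ could also be blocked at rate $2-\theta$, the cost would be $\frac{\theta+(1-2\theta)}{2-\theta}=\beta$. So the gap between our two coefficients is $\gamma(\theta)-\beta=(1-2\theta)\bigl(\frac1{3-4\theta}-\frac1{2-\theta}\bigr)$, and it comes from $B$ alone.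

## 7. Consequences for the best bound and for other thresholds

**Corollary 6.**

(a) Let $\beta_m$ be the supremum of the valid utilization bounds of SM-US$[\theta]$ on $m$ processors. Then
$$\min\{m\theta,\ \theta+m\beta\}\le\beta_m\le m\gamma(\theta)+\theta,\qquad\gamma(\theta)=\frac{18+20\sqrt2}{119}=0.38894\ldots$$
So $\beta_m=\theta m$ for $2\le m\le9$ and $\beta_m<\theta m$ for $m\ge17$. Asymptotically, $\liminf\beta_m/m\ge\beta>0.3693$ and $\limsup\beta_m/m\le\gamma(\theta)<0.3890$.

(b) For $m\ge17$, no threshold $\vartheta\in(0,1]$ gives SM-US$[\vartheta]$ the bound $\theta m$. For every threshold and every $m\ge1$, no bound larger than $0.396(m+1)$ is valid.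

(c) The restriction "$u_i\le1-\frac1{\sqrt2}$ or $u_i>\theta$" in the known result of Section 1 cannot be relaxed to "$u_i\le0.374$ or $u_i>\theta$" for all $m$.

**Proof of (a).** The lower bound is Theorem 3. For the upper bound apply Theorem 2 with $u=\theta$. All tasks are then light, so SM-US$[\theta]$ coincides with SM, and for every $\varepsilon>0$ there is an unschedulable set with $U^n<m\gamma(\theta)+\theta+\varepsilon$. So no number $\ge m\gamma(\theta)+\theta+\varepsilon$ is a valid bound. The value of $\gamma(\theta)$ is (1).

For $2\le m\le9$, Theorem 3 gives $\beta_m\ge\theta m$. The blockade in Test 1 of Section 1 gives unschedulable sets with $U^n$ arbitrarily close to $m\theta$, so $\beta_m\le\theta m$. For $m\ge17$, Theorem 1 gives an unschedulable set with $U^n<m\theta$, and $\beta_m$ is at most this $U^n$. The asymptotic statements follow on dividing by $m$. For the decimals, $\sqrt2<1.41422$ gives $\beta>\frac{4-1.41422}7>0.3693$ and $\gamma(\theta)<\frac{18+28.2844}{119}<0.3890$.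

**Proof of (b).** The idea is that a low threshold admits a blockade, and a high threshold leaves the family of Theorem 2 below it.

**Step 1: low thresholds.** We show: if $\vartheta<v<1$, there is an unschedulable set with $U^n<mv$. Choose $u'\in(\vartheta,v)$ and $\delta\in(0,\vartheta]$. Take $m$ tasks with utilization $u'$ and period $T\ge1/u'$, so that their execution time is at least $1$, and one task with $T=1$, $C=\delta$, all released at $0$. The $m$ tasks are above the threshold, the last one is not. So the $m$ tasks occupy all processors on $[0,1]$, and the last task misses. Here $U^n=mu'+\delta<mv$ for small $\delta$.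

**Step 2: the bound $\theta m$.** For $\vartheta<\theta$, Step 1 with $v=\theta$ shows that the bound $\theta m$ fails, for every $m$. For $\vartheta\ge\theta$, all tasks in the set of Theorem 1 have utilization at most $\theta\le\vartheta$. So the priorities are again SM, the same schedule occurs, and the bound $\theta m$ fails for $m\ge17$.

**Step 3: the bound $0.396(m+1)$.** If $\vartheta<0.396$, Step 1 with $v=0.396$ shows that no bound exceeding $0.396\,m$ is valid. If $\vartheta\ge0.396$, use Theorem 2 with $u=0.396\le\frac25$. All utilizations are at most $0.396\le\vartheta$, so the priorities are SM, and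
$$\gamma(0.396)=\frac{0.396}{1.604}+\frac{0.208}{1.396}<0.24689+0.14900=0.39589<0.396 .$$
With $\varepsilon$ small enough we get an unschedulable set with $U^n<0.396\,m+0.396$. So no bound exceeding $0.396(m+1)$ is valid.

**Proof of (c).** Theorem 2 with $u=0.374\le\frac25$ gives sets with all $u_i\le0.374$, and
$$\gamma(0.374)=\frac{0.374}{1.626}+\frac{0.252}{1.374}<0.23002+0.18341=0.41343<\theta .$$
So $m\gamma(0.374)+0.374<m\theta$ for all sufficiently large $m$. For such $m$ and small $\varepsilon$ there is a set with all $u_i\le0.374$ and $U^n<m\theta$ that misses a deadline under SM. All its tasks are light, so SM-US$[\theta]$ is SM here, and the set is unschedulable under SM-US$[\theta]$. $\blacksquare$
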